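\title{A $2$-group Belyi map that is not defined over an abelian number field}

\begin{abstract}
We disprove the conjecture that every Galois Belyi map whose monodromy group is a $2$-group is defined over an abelian extension of $\mathbb Q$. The counterexample is an explicit Kummer cover of the Fermat quartic $w^4+v^4=-2$, and the proof is a comparison of valuations. Its group has derived length $3$, the least possible value: a Galois Belyi map with metabelian group is defined over a cyclotomic field. We also show that an automorphism of the free pro-$p$ group of rank $2$ that preserves every open normal subgroup is inner, and we deduce that the fields of moduli of all $p$-group Belyi maps generate the fixed field of the kernel of the outer Galois action on the pro-$p$ fundamental group of $\mathbb P^1\setminus\{0,1,\infty\}$. This field is not abelian over $\mathbb Q$ for any prime $p$, and for $p=2$ its Galois group is not solvable.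
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}
A \emph{Belyi map} is a nonconstant morphism $\phi\colon X\to\mathbb P^1$ from an irreducible nonsingular projective curve over $\overline{\mathbb Q}$ that is unramified outside $\{0,1,\infty\}$. Two Belyi maps are isomorphic if there is an isomorphism of the curves over $\overline{\mathbb Q}$ that commutes with the maps. Let $t$ be the coordinate of $\mathbb P^1$. The map $\phi$ is \emph{Galois} if the extension $\overline{\mathbb Q}(X)/\overline{\mathbb Q}(t)$ is Galois; its Galois group, which is also the monodromy group of $\phi$ and the group $\operatorname{Aut}(X/\mathbb P^1)$, will be called the group of $\phi$. For a prime $p$, a \emph{$p$-group Belyi map} is a Galois Belyi map whose group has order $p^m$ for some $m\ge0$. Finally, $\phi$ is \emph{defined over} a subfield $K\subseteq\overline{\mathbb Q}$ if there are a nonsingular projective curve $X_K$ over $K$ and a $K$-morphism $\phi_K\colon X_K\to\mathbb P^1_K$ whose base change to $\overline{\mathbb Q}$ is isomorphic to $\phi$. Only the curve and the map have to descend to $K$,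 not the automorphisms. The following conjecture is posed in \cite{thesis}.

\begin{quote}
\textbf{Conjecture.} For every $2$-group Belyi map $\phi$ there is a number field $K$, Galois over $\mathbb Q$ with abelian group, such that $\phi$ is defined over $K$.
\end{quote}

The simplest cases support the conjecture. If the group of $\phi$ is abelian of exponent $n$, then by Kummer theory $\overline{\mathbb Q}(X)$ is generated by $n$-th roots of functions $t^a(t-1)^b$, that is, by monomials $u^av^b$ on the curve $u^n-v^n=1$ with $t=u^n$. The same monomials generate over $\mathbb Q(t)$ a subfield of the function field of that curve over $\mathbb Q$, so $\phi$ is defined over $\mathbb Q$. In general, an element $\sigma$ of the absolute Galois group carries $\phi$ to a map $\phi^\sigma$ with the same group, and the visible change is that the conjugacy classes of the local monodromy generators are raised to a power given by the cyclotomic character (Lemma~\ref{lem:branch}). If $\sigma$ fixes all roots of unity, this invariant does not distinguish $\phi^\sigma$ from $\phi$, and one may guess that for groups as close to abelian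 as $2$-groups nothing else does. For metabelian groups the guess is right (Theorem~\ref{thm:metabelian}).

It is wrong one step later. A $2$-group cover is a tower of double covers, and each step may branch at any point above $0,1,\infty$ on the curve reached so far. These points need not be defined over abelian fields: in the tower $t=s^2$, $s=1+w^4$, the points above $s=-1$ are the fourth roots of $-2$. A further Kummer cover that ties these points to points with cyclotomic coordinates is moved by every $\sigma$ that moves the former and fixes the latter.

\subsection{Results}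
Fix $i,\alpha,\beta\in\overline{\mathbb Q}$ with $i^2=-1$, $\alpha^4=-2$, $\beta^4=-1$, and put
\[
f_j(T)=(T-i^j\alpha)(T-i^j\beta)^4\qquad(j\in\mathbb Z/4).
\]
Let $L=\overline{\mathbb Q}(w,v)$ be the function field of the Fermat quartic $w^4+v^4=-2$, and let
\[
s=1+w^4=-(1+v^4),\qquad t=s^2 .
\]
Let $M$ be the field obtained from $L$ by adjoining all $8$th roots of the eight functions $f_j(w)$, $f_j(v)$, let $X$ be the nonsingular projective curve with function field $M$, and let $\phi\colon X\to\mathbb P^1$ be given by $t$.

\begin{theorem}\label{thm:main}
The map $\phi$ is a $2$-group Belyi map of degree dividing $2^{29}$, and it is not defined over any abelian extension of $\mathbb Q$. Hence the conjecture is false.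
\end{theorem}

\begin{theorem}\label{thm:metabelian}
Let $\phi$ be a Galois Belyi map whose group is metabelian, and let $n$ be the least common multiple of the ramification indices of $\phi$ over $0$ and $1$. Then $\phi$ is defined over $\mathbb Q(\zeta_n)$.
\end{theorem}

\begin{corollary}\label{cor:length}
Every $2$-group Belyi map whose group has derived length at most $2$ is defined over a cyclotomic field, and the group of the map in Theorem~\ref{thm:main} has derived length exactly $3$. Thus the conjecture first fails at derived length $3$.
\end{corollary}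

How large are the fields that $p$-group Belyi maps require? The group $G_{\mathbb Q}=\operatorname{Gal}(\overline{\mathbb Q}/\mathbb Q)$ acts on isomorphism classes of Galois Belyi maps through the coefficients of their equations. The fixed field $K_\phi$ of the stabilizer of $\phi$ is the \emph{field of moduli}; it is a number field, and it is the smallest number field over which $\phi$ is defined (Lemma~\ref{lem:moduli}). Let $\Omega^{(p)}$ be the union, in a fixed algebraic closure, of all finite Galois extensions of $\overline{\mathbb Q}(t)$ that have $p$-power degree and are unramified outside $0,1,\infty$. Then $F=\operatorname{Gal}(\Omega^{(p)}/\overline{\mathbb Q}(t))$, the pro-$p$ fundamental group of $\mathbb P^1\setminus\{0,1,\infty\}$, is the free pro-$p$ group on two generators. The field $\Omega^{(p)}$ is Galois over $\mathbb Q(t)$, so conjugation by lifts of elements of $G_{\mathbb Q}$ defines the outer action $\rho_p\colon G_{\mathbb Q}\to\operatorname{Out}(F)$. Let $\mathcal K_p\subseteq\overline{\mathbb Q}$ be the fixed field of $\ker\rho_p$. An element of $\ker\rho_p$ fixes every $p$-group Belyi map;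 the converse is a statement in group theory.

\begin{theorem}\label{thm:inner}
Let $F$ be the free pro-$p$ group on $x,y$, and let $\theta$ be a continuous automorphism of $F$ with $\theta(N)=N$ for every open normal subgroup $N$. Then $\theta$ is inner.
\end{theorem}

\begin{theorem}\label{thm:fields}
Let $p$ be a prime.
\begin{enumerate}
\item[(a)] The compositum of the fields of moduli $K_\phi$ of all $p$-group Belyi maps $\phi$ is $\mathcal K_p$. Equivalently, $\operatorname{Gal}(\mathcal K_p/\mathbb Q)$ acts faithfully on isomorphism classes of $p$-group Belyi maps.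
\item[(b)] $\mathcal K_p$ is not abelian over $\mathbb Q$. Hence there is a $p$-group Belyi map that is not defined over any abelian extension of $\mathbb Q$.
\item[(c)] $\operatorname{Gal}(\mathcal K_2/\mathbb Q)$ is not solvable. Hence the derived lengths of the groups $\operatorname{Gal}(K_\phi^{\mathrm{gal}}/\mathbb Q)$ are unbounded, where $\phi$ ranges over $2$-group Belyi maps and $K_\phi^{\mathrm{gal}}$ is the Galois closure of $K_\phi$ over $\mathbb Q$.
\end{enumerate}
\end{theorem}

Section~\ref{sec:example}, which proves Theorem~\ref{thm:main}, uses only Galois and Kummer theory and can be read alone.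

\subsection{Conventions}
We write $G_K=\operatorname{Gal}(\overline{\mathbb Q}/K)$. The maximal abelian extension $\mathbb Q^{\mathrm{ab}}\subset\overline{\mathbb Q}$ of $\mathbb Q$ contains all roots of unity, and each of its subfields is Galois over $\mathbb Q$. In a group, $[a,b]=a^{-1}b^{-1}ab$ and $a^g=g^{-1}ag$. The derived series is $\Gamma^{(0)}=\Gamma$, $\Gamma^{(k+1)}=[\Gamma^{(k)},\Gamma^{(k)}]$, and $\Gamma'=\Gamma^{(1)}$. The derived length is the least $k$ with $\Gamma^{(k)}=1$; \emph{metabelian} means derived length at most $2$, and \emph{solvable} means finite derived length, also for profinite groups.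

\section{The counterexample}\label{sec:example}

\subsection{Three tools}
The first tool turns a model over $K$ into a property of the function field.

\begin{lemma}\label{lem:stable}
Let $\phi\colon X\to\mathbb P^1$ be a nonconstant morphism, defined over $K\subseteq\overline{\mathbb Q}$, such that $M=\overline{\mathbb Q}(X)$ is Galois over $\overline{\mathbb Q}(t)$. Let $\tilde\sigma$ be an automorphism of an algebraic closure $\overline M$ of $M$ such that $\tilde\sigma(t)=t$ and $\sigma=\tilde\sigma|_{\overline{\mathbb Q}}$ lies in $G_K$. Then $\tilde\sigma(M)=M$.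
\end{lemma}

\begin{proof}
We have $M\cong K(X_K)\otimes_K\overline{\mathbb Q}$ compatibly with $t\in K(X_K)$. So $\sigma_1=\mathrm{id}\otimes\sigma$ is an automorphism of the field $M$ that fixes $t$ and restricts to $\sigma$ on $\overline{\mathbb Q}$. The embedding $\tilde\sigma\circ\sigma_1^{-1}\colon M\to\overline M$ is the identity on $\overline{\mathbb Q}(t)$ and has image $\tilde\sigma(M)$. Since $M/\overline{\mathbb Q}(t)$ is normal, this image is $M$.
\end{proof}

Normality allows us to test \emph{any} extension $\tilde\sigma$ of $\sigma$, and we shall choose the one that is easiest to compute with.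

The second tool is Kummer theory. Let $E$ be a function field over $\overline{\mathbb Q}$, let $n\ge1$, let $\Delta\subseteq E^\times$ be generated by $E^{\times n}$ and $h_1,\dots,h_r$, and let $E_\Delta=E(\Delta^{1/n})$. Then:
\begin{enumerate}
\item[(K1)] $E_\Delta/E$ is Galois, and its group embeds in $(\mathbb Z/n)^r$;
\item[(K2)] an element of $E^\times$ that has an $n$-th root in $E_\Delta$ lies in $\Delta$;
\item[(K3)] $E_\Delta/E$ is unramified at every place where all $h_j$ are units;
\item[(K4)] if $E/E_0$ is Galois and $\operatorname{Gal}(E/E_0)$ maps $\Delta$ to itself, then $E_\Delta/E_0$ is Galois.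
\end{enumerate}
All nonzero constants lie in $E^{\times n}$.

The third tool is a supply of numbers outside $\mathbb Q^{\mathrm{ab}}$.

\begin{lemma}\label{lem:radical}
Let $p$ be a prime, $m\ge3$, and $\gamma^m=\pm p$. Then $\gamma\notin\mathbb Q^{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
Embed $\overline{\mathbb Q}$ in $\mathbb C$. The number $\gamma$ is a root of unity times the real number $p^{1/m}$. If $\gamma\in\mathbb Q^{\mathrm{ab}}$, then the real field $\mathbb Q(p^{1/m})$ lies in $\mathbb Q^{\mathrm{ab}}$, is Galois over $\mathbb Q$, and so contains all roots of $T^m-p$, which is irreducible by Eisenstein's criterion. But the root $e^{2\pi i/m}p^{1/m}$ is not real.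
\end{proof}

Thus $\alpha\notin\mathbb Q^{\mathrm{ab}}$, whereas $\alpha^2=\pm\sqrt{-2}\in\mathbb Q^{\mathrm{ab}}$. So $\alpha$ is quadratic over $\mathbb Q^{\mathrm{ab}}$ with conjugate $-\alpha$, and, since $i$ and $\beta$ are roots of unity, there is
\begin{equation}\label{eq:sigma}
\sigma\in G_{\mathbb Q^{\mathrm{ab}}}\quad\text{with}\quad\sigma(\alpha)=-\alpha,\qquad\sigma(i)=i,\qquad\sigma(\beta)=\beta .
\end{equation}
This $\sigma$ is fixed for the rest of the section. It lies in $G_K$ for every abelian $K/\mathbb Q$.

\subsection{The idea, with four branch points}\label{sec:four}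
If a fourth branch point is allowed, the argument takes place on a projective line. Let $E=\overline{\mathbb Q}(w)$ and $s=1+w^4$. The cyclic extension $E/\overline{\mathbb Q}(s)$ is branched at $s=1,\infty$. Above $s=-1$ lie the four points $w=i^j\alpha$, and above $s=0$ the four points $w=i^j\beta$. The deck transformation $w\mapsto iw$ rotates both quadruples by the same quarter turn, whereas $\sigma$ rotates the first by a half turn and fixes the second pointwise. To record the relative position of the quadruples, let
\[
h_j=(w-i^j\alpha)(w-i^j\beta),\qquad M_0=E(\sqrt{h_0},\sqrt{h_1},\sqrt{h_2},\sqrt{h_3}).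
\]
The substitution $w\mapsto iw$ sends $h_j$ to $-h_{j-1}$. By (K1), (K3), (K4), $M_0/\overline{\mathbb Q}(s)$ is Galois of $2$-power degree and unramified outside $s\in\{0,1,-1,\infty\}$.

Suppose that this cover of the $s$-line is defined over an abelian field. Let $\tilde\sigma$ extend the automorphism of $E$ that fixes $w$ and acts by $\sigma$ on constants. By Lemma~\ref{lem:stable}, $M_0$ contains $\tilde\sigma(\sqrt{h_0})$, a square root of $(w+\alpha)(w-\beta)$, and (K2) gives
\[
(w+\alpha)(w-\beta)=g^2\,h_0^{a_0}h_1^{a_1}h_2^{a_2}h_3^{a_3}\qquad(a_j\in\mathbb Z,\ g\in E^\times).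
\]
The order of vanishing at $w=i^2\alpha=-\alpha$ shows that $a_2$ is odd, and the order of vanishing at $w=i^2\beta=-\beta$ shows that $a_2$ is even. So no such model exists.

The map $t=s^2$ folds the four branch points onto $\{0,1,\infty\}$ and is itself branched only over $0,\infty$. The price is that the cover must now be stable under $s\mapsto-s$. This forces us to adjoin the conjugate $v=\sqrt[4]{-s-1}$ of $w=\sqrt[4]{s-1}$, which produces the quartic $w^4+v^4=-2$, and to use functions of $v$ along with functions of $w$. The points above $t=0,1,\infty$ are now as follows.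
\begin{equation}\label{eq:table}
\begin{array}{c|cccc}
t&0&1&1&\infty\\
s&0&1&-1&\infty\\ \hline
w&i^j\beta&0&i^j\alpha&\infty\\
v&i^k\beta&i^k\alpha&0&\infty
\end{array}
\end{equation}
Two things change. The quartic is ramified of order $4$ over the points $w=i^j\alpha$ of the $w$-line, so $w-i^j\alpha$ vanishes to order $4$, which square roots and fourth roots cannot detect; hence the $8$th roots. And above $s=0$ the functions of $v$ vanish too, so new unknown exponents enter and have to be eliminated.

\subsection{Proof of Theorem~\ref{thm:main}}
The polynomial $v^4+(w^4+2)$ is irreducible over $\overline{\mathbb Q}(w)$ by Eisenstein's criterion at the prime $w-\alpha$, a simple factor of $w^4+2$. So $L$ is a field, $[L:\overline{\mathbb Q}(w)]=4$, and $[L:\overline{\mathbb Q}(t)]=4\cdot8=32$ because $t=(1+w^4)^2$ has degree $8$.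

\emph{The map $\phi$ is Galois of degree dividing $2^{29}$.} The sixteen automorphisms $(w,v)\mapsto(i^aw,i^bv)$ of $L$ fix $s$, and the swap $(w,v)\mapsto(v,w)$ sends $s$ to $-s$. Together they generate a group $C_4\wr C_2=(C_4\times C_4)\rtimes C_2$ of order $32$ that fixes $t$. Hence $L/\overline{\mathbb Q}(t)$ is Galois with this group. Let $\Delta\subseteq L^\times$ be generated by $L^{\times8}$ and the eight functions $f_j(w)$, $f_j(v)$, so that $M=L(\Delta^{1/8})$. Since $f_j(i^aT)=i^{5a}f_{j-a}(T)$, and the swap exchanges $f_j(w)$ and $f_j(v)$, the group $\Delta$ is stable under $\operatorname{Gal}(L/\overline{\mathbb Q}(t))$. By (K4) and (K1), $M/\overline{\mathbb Q}(t)$ is Galois of degree dividing $2^5\cdot8^8=2^{29}$.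

\emph{The map $\phi$ is a Belyi map.} The field $L$ arises by adjoining $s=\sqrt t$ and then $w=\sqrt[4]{s-1}$ and $v=\sqrt[4]{-s-1}$. By (K3) the first step is unramified outside $t=0,\infty$ and the second outside $s=\pm1,\infty$. The functions $f_j(w)$, $f_j(v)$ have zeros only where $w$ or $v$ is a fourth root of $-2$ or $-1$, and poles only at poles of $w$, $v$. By \eqref{eq:table} all these places lie over $t\in\{0,1,\infty\}$, and (K3) applies to $M/L$.

\emph{A model over an abelian field gives a relation.} Suppose that $\phi$ is defined over an abelian extension $K$ of $\mathbb Q$, so that $\sigma\in G_K$. The equation of $L$ has rational coefficients, so there is an automorphism $\sigma_L$ of $L$ that fixes $w,v$ (hence $t$) and acts by $\sigma$ on constants. Extend it to an automorphism $\tilde\sigma$ of $\overline M$. By Lemma~\ref{lem:stable}, $M$ contains the image under $\tilde\sigma$ of an $8$th root of $f_0(w)$, which is an $8$th root of $\sigma_L(f_0(w))=(w+\alpha)(w-\beta)^4$. By (K2),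
\begin{equation}\label{eq:relation}
(w+\alpha)(w-\beta)^4=g^8\prod_jf_j(w)^{a_j}\prod_kf_k(v)^{b_k}\qquad(a_j,b_k\in\mathbb Z,\ g\in L^\times).
\end{equation}

\emph{The relation is impossible.} At an affine point $P=(w_0,v_0)$ of the quartic the partial derivatives of the equation are $4w_0^3$ and $4v_0^3$. So $v-v_0$ is a uniformizer if $w_0\ne0$, and $w-w_0$ is a uniformizer if $v_0\neq0$.

Let $P_j=(i^j\alpha,0)$. There $v$ is a uniformizer and $\prod_m(w-i^m\alpha)=w^4+2=-v^4$. Only the factor with $m=j$ vanishes at $P_j$, so it vanishes to order $4$. The functions $w-i^m\beta$, $v-i^m\alpha$, $v-i^m\beta$ are units at $P_j$. Hence $f_j(w)$ has order $4$, the other seven functions are units, and the left side of \eqref{eq:relation} has order $4$ if $j=2$ and $0$ otherwise, because $w+\alpha=w-i^2\alpha$. For $j=0,1$ we obtain $0\equiv4a_j\pmod 8$: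
\begin{equation}\label{eq:P}
a_0\equiv a_1\equiv0\pmod2 .
\end{equation}

Let $Q_j=(i^j\beta,\beta)$, which lies on the quartic since $(-1)+(-1)=-2$. There $w-i^j\beta$ and $v-\beta$ are uniformizers, and all $w-i^m\alpha$, $v-i^m\alpha$ are units. Hence $f_j(w)$ and $f_0(v)$ have order $4$, the other six functions are units, and the left side of \eqref{eq:relation} has order $4$ if $j=0$ and $0$ otherwise. For $j=0,1$ we obtain $4\equiv4(a_0+b_0)$ and $0\equiv4(a_1+b_0)\pmod8$. Subtracting eliminates $b_0$ and shows that $a_0-a_1$ is odd, which contradicts \eqref{eq:P}. \qed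

\begin{remark}
With $s=1+w^2$ in place of $s=1+w^4$, the points above $s=-1$ would be $\pm\sqrt{-2}\in\mathbb Q^{\mathrm{ab}}$ and there would be no $\sigma$ to move them. The exponent $4$ in $f_j$ is less essential. The proof works for every exponent $e\ge1$ not divisible by $8$, because $ec\equiv0\pmod8$ then forces $c$ to be even; the choice $e=4$ keeps the ramification indices of $M/L$ at the affine points at most $2$.
\end{remark}

\section{The Galois action on open normal subgroups}\label{sec:setup}

Let $\Omega$ be the maximal extension of $\overline{\mathbb Q}(t)$, in a fixed algebraic closure, that is unramified outside $0,1,\infty$. Since these three points are rational, $\Omega$ is Galois over $\mathbb Q(t)$. With $\Pi=\operatorname{Gal}(\Omega/\mathbb Q(t))$ and $\hat F=\operatorname{Gal}(\Omega/\overline{\mathbb Q}(t))$ there is an exact sequence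
\[
1\to\hat F\to\Pi\to G_{\mathbb Q}\to1 .
\]
A place of $\Omega$ is a valuation ring $P\ne\Omega$ that contains $\overline{\mathbb Q}$; its residue field is $\overline{\mathbb Q}$. The group $\Pi$ acts on places, and $\hat F$ acts transitively on the places above a given point of $\mathbb P^1(\overline{\mathbb Q})$. Since the residue field of that point is already algebraically closed, the stabilizer of $P$ in $\hat F$ is the inertia group $I_P$; thus $I_{\pi P}=\pi I_P\pi^{-1}$ for $\pi\in\Pi$, and $I_P=1$ unless $P$ lies over $0,1,\infty$. We use the standard fact that $\hat F$ is the free profinite group on elements $x,y$ such that $x$, $y$, $z=(xy)^{-1}$ topologically generate inertia groups of places over $0$, $1$, $\infty$.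

Galois Belyi maps up to isomorphism correspond to finite Galois extensions $M$ of $\overline{\mathbb Q}(t)$ in $\Omega$, hence to open normal subgroups $N=\operatorname{Gal}(\Omega/M)$ of $\hat F$. The group of the map is $\hat F/N$, and the ramification indices over $0$ and $1$ are the orders of the images of $x$ and $y$. For $\tilde\sigma\in\Pi$ with image $\sigma\in G_{\mathbb Q}$ let $c_{\tilde\sigma}$ be the automorphism $\gamma\mapsto\tilde\sigma\gamma\tilde\sigma^{-1}$ of $\hat F$, and put $N^\sigma=c_{\tilde\sigma}(N)$. Two lifts of $\sigma$ differ by an element of $\hat F$, so $N^\sigma$ depends only on $\sigma$. It corresponds to the field $\tilde\sigma(M)$, whose defining equation over $\overline{\mathbb Q}(t)$ is obtained from that of $M$ by applying $\sigma$ to the coefficients. Thus $K_\phi$ is the fixed field of $\{\sigma:N^\sigma=N\}$.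

\begin{lemma}\label{lem:moduli}
Let the Galois Belyi map $\phi$ correspond to $N$, and let $K\subset\overline{\mathbb Q}$ be a number field. Then $\phi$ is defined over $K$ if and only if $N^\sigma=N$ for all $\sigma\in G_K$. The stabilizer of $N$ is open, so $K_\phi$ is a number field, and $\phi$ is defined over $K$ if and only if $K\supseteq K_\phi$. In particular, $\phi$ is defined over an abelian extension of $\mathbb Q$ if and only if $K_\phi\subset\mathbb Q^{\mathrm{ab}}$.
\end{lemma}

\begin{proof}
Let $M$ be the fixed field of $N$. If $\phi$ is defined over $K$, then $N^\sigma=N$ for $\sigma\in G_K$ by Lemma~\ref{lem:stable}.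

For the converse we need a subgroup of $\Pi$ that meets $\hat F$ in $N$ and maps onto $G_K$; a splitting of the exact sequence provides it. Choose $t_0\in\mathbb Q\setminus\{0,1\}$ and a place $P$ of $\Omega$ over $t=t_0$, and let $D\subseteq\Pi$ be its stabilizer, a closed subgroup. Then $D\cap\hat F=I_P=1$. Also $D$ maps onto $G_{\mathbb Q}$: for $\tilde\sigma\in\Pi$ the place $\tilde\sigma P$ lies over $t=t_0$ because $t_0$ is rational, so $\tilde\sigma P=\gamma P$ with $\gamma\in\hat F$, and $\gamma^{-1}\tilde\sigma\in D$. Thus $D\to G_{\mathbb Q}$ is an isomorphism of profinite groups; let $D_K$ be the preimage of $G_K$. By hypothesis $D_K$ normalizes $N$; here we use that $N^\sigma$ does not depend on the lift, that is, that $\phi$ is Galois. So $ND_K$ is a closed subgroup of index $[\hat F:N]$ in $\hat FD_K=\operatorname{Gal}(\Omega/K(t))$, it maps onto $G_K$, and $ND_K\cap\hat F=N$. Its fixed field $M_K$ is therefore a finite extension of $K(t)$ with $M_K\cap\overline{\mathbb Q}=K$ and $M_K\overline{\mathbb Q}=M$. The nonsingular projective curve over $K$ with function field $M_K$, with the function $t$, is a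 model of $\phi$.

Write $M=\overline{\mathbb Q}(t,\vartheta)$. The open subgroup $\operatorname{Gal}(\Omega/\mathbb Q(t,\vartheta))$ of $\Pi$ maps $M$ to $M$, and its image in $G_{\mathbb Q}$ is closed of finite index. So the stabilizer of $N$ is open and equals $G_{K_\phi}$, and the condition of the first part reads $G_K\subseteq G_{K_\phi}$. The last assertion holds because a number field is abelian over $\mathbb Q$ exactly when it lies in $\mathbb Q^{\mathrm{ab}}$.
\end{proof}

To decide whether $N^\sigma=N$ we need information on $c_{\tilde\sigma}$. Let $\chi\colon G_{\mathbb Q}\to\hat{\mathbb Z}^\times$ be the cyclotomic character, defined by $\sigma(\zeta)=\zeta^{\chi(\sigma)}$ for all roots of unity $\zeta$. The next statement is the branch cycle lemma \cite[Lemma 2.8]{Volklein}; we recall the proof.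

\begin{lemma}\label{lem:branch}
For $\tilde\sigma\in\Pi$ with image $\sigma$, the elements $c_{\tilde\sigma}(x)$ and $c_{\tilde\sigma}(y)$ are conjugate in $\hat F$ to $x^{\chi(\sigma)}$ and $y^{\chi(\sigma)}$.
\end{lemma}

\begin{proof}
Let $x$ generate $I_P$. Then $\tilde\sigma P$ lies over $t=0$, so $\tilde\sigma P=\gamma P$ with $\gamma\in\hat F$, and $c_{\tilde\sigma}(x)=\gamma x^m\gamma^{-1}$ with $m\in\hat{\mathbb Z}$. Let $u^n=t$. The cyclic extension $\overline{\mathbb Q}(u)\subset\Omega$ is totally ramified at $0$, so $x(u)=\zeta u$ with $\zeta$ a primitive $n$-th root of unity, and $\gamma x^m\gamma^{-1}$ multiplies $u$ by $\zeta^m$. As $\tilde\sigma^{-1}(u)$ is a constant multiple of $u$, we have $x\tilde\sigma^{-1}(u)=\zeta\,\tilde\sigma^{-1}(u)$, so $c_{\tilde\sigma}(x)$ multiplies $u$ by $\sigma(\zeta)$. Hence $m\equiv\chi(\sigma)\pmod n$ for all $n$. For $y$ use $u^n=t-1$.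
\end{proof}

When $\chi(\sigma)$ plays no role, the generators are replaced by conjugates, and the two conjugating elements can be normalized.

\begin{lemma}\label{lem:normal}
Let $\Gamma$ be a profinite group topologically generated by $x,y$, and let $x_1,y_1$ be conjugates of $x,y$. Then there are an inner automorphism $\iota$ and an element $f\in\overline{[\Gamma,\Gamma]}$ with $\iota(x_1)=x$ and $\iota(y_1)=y^f$.
\end{lemma}

\begin{proof}
After a first inner automorphism, $x_1=x$ and $y_1=y^h$. The abelian group $\Gamma/\overline{[\Gamma,\Gamma]}$ is the product of the images of the compact groups $\overline{\langle x\rangle}$ and $\overline{\langle y\rangle}$. So there are $a\in\overline{\langle x\rangle}$ and $b\in\overline{\langle y\rangle}$ with $f=b^{-1}ha^{-1}\in\overline{[\Gamma,\Gamma]}$. Then $y^h=(y^f)^a$, and $\gamma\mapsto\gamma^{a^{-1}}$ fixes $x$ and sends $y^h$ to $y^f$.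
\end{proof}

\section{Metabelian groups}\label{sec:meta}

After Lemmas~\ref{lem:branch} and~\ref{lem:normal}, the question is whether $x\mapsto x$, $y\mapsto y^f$ respects the relations of a finite group $\Gamma=\langle x,y\rangle$. If $\Gamma'$ is central, then $y^f=y$ and there is nothing to prove. In general we look for an endomorphism $T(g)=g\,\delta(g)$ with $\delta(g)\in\Gamma'$ and $\delta(x)=1$. It is multiplicative exactly when $\delta(gh)=\delta(g)^h\delta(h)$. One solution is $\delta(g)=[g,x]$, which gives $T(g)=g^x$. In a metabelian group solutions can be multiplied by elements of a commutative ring, and this gives enough of them.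

\begin{lemma}\label{lem:endo}
Let $\Gamma$ be a metabelian group generated by $x,y$, and let $f\in\Gamma'$. There is an endomorphism $T$ of $\Gamma$ with $T(x)=x$ and $T(y)=y^f$.
\end{lemma}

\begin{proof}
Since $\Gamma'$ is abelian, conjugation makes it a right module, written exponentially, over the commutative ring $\Lambda=\mathbb Z[\Gamma/\Gamma']$. The submodule generated by $[x,y]$ is a normal subgroup of $\Gamma$ modulo which $x$ and $y$ commute, so it is $\Gamma'$. Write $f=[x,y]^\mu$ with $\mu\in\Lambda$.

For $\lambda\in\Lambda$ put $\delta(g)=[g,x]^\lambda$. Both sides of the identity $[gh,x]=[g,x]^h[h,x]$ equal $h^{-1}g^{-1}x^{-1}ghx$. Applying $\lambda$, which commutes with the action of $h$, gives $\delta(gh)=\delta(g)^h\delta(h)$. So $T(g)=g\,\delta(g)$ satisfies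
\[
T(g)T(h)=g\,\delta(g)\,h\,\delta(h)=gh\,\delta(g)^h\delta(h)=T(gh),
\]
and $T(x)=x$, $T(y)=y\,[y,x]^\lambda$. On the other hand $y^f=y\,[y,f]$ and
\[
[y,f]=(f^{-1})^yf=f^{1-y}=[x,y]^{\mu(1-y)}=[y,x]^{\mu(y-1)} .
\]
Take $\lambda=\mu(y-1)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:metabelian}]
Let $\pi\colon\hat F\to\Gamma=\hat F/N$ be the quotient that belongs to $\phi$, and let $\bar x=\pi(x)$, $\bar y=\pi(y)$; their orders divide $n$. Let $\sigma\in G_{\mathbb Q(\zeta_n)}$, with lift $\tilde\sigma$ and $c=c_{\tilde\sigma}$. Since $\chi(\sigma)\equiv1\pmod n$, Lemma~\ref{lem:branch} shows that $\pi c(x)$ and $\pi c(y)$ are conjugate to $\bar x$ and $\bar y$. By Lemma~\ref{lem:normal} there are an inner automorphism $\iota$ of $\Gamma$ and $f\in\Gamma'$ with $\iota\pi c(x)=\bar x$ and $\iota\pi c(y)=\bar y^f$. Let $T$ be as in Lemma~\ref{lem:endo}. The continuous homomorphisms $\iota\pi c$ and $T\pi$ agree on $x$ and $y$, so they are equal. The first is surjective, so $T$ is surjective, hence an automorphism of the finite group $\Gamma$. Comparing kernels gives $c^{-1}(N)=N$, and Lemma~\ref{lem:moduli}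 applies.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:length}]
The first statement is a case of Theorem~\ref{thm:metabelian}. The group in Theorem~\ref{thm:main} has the abelian normal subgroup $\operatorname{Gal}(M/L)$ with metabelian quotient $(C_4\times C_4)\rtimes C_2$, so its derived length is at most $3$. If it were at most $2$, the map would be defined over the abelian field $\mathbb Q(\zeta_n)$.
\end{proof}

\section{Automorphisms that preserve all normal subgroups}\label{sec:inner}

In this section $F$ is the free pro-$p$ group on $x,y$, the pro-$p$ completion of the discrete free group $F_0=\langle x,y\rangle$: any two elements of a pro-$p$ group are the images of $x,y$ under a unique continuous homomorphism from $F$. Let $\theta$ be as in Theorem~\ref{thm:inner}. A closed normal subgroup is the intersection of the open normal subgroups that contain it, so $\theta$ preserves all closed normal subgroups.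

The hypothesis concerns subgroups, not elements. For the abelian group $\mathbb Z_p^2$ the analogue of the theorem is false, since multiplication by a unit $\chi\ne1$ preserves every closed subgroup. To pass from subgroups to elements we apply the hypothesis to the many normal subgroups between $\overline{[R,R]}$ and $R$, for $R$ open and normal. This shows that $\theta$ fixes irreducible representations, hence conjugacy classes (Sections~\ref{sec:blocks} and~\ref{sec:classes}). Then one family of representations shows that a class-preserving automorphism is inner (Section~\ref{sec:magnus}).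

\subsection{The relation module}\label{sec:blocks}
Let $R$ be open and normal in $F$, let $G=F/R$, and let $A=R/\overline{[R,R]}$, on which $g\in G$ acts by $r\mapsto grg^{-1}$.

\begin{lemma}\label{lem:relation}
$A$ is a free $\mathbb Z_p$-module of finite rank, and $A_{\mathbb Q}=A\otimes\mathbb Q_p\cong\mathbb Q_p\oplus\mathbb Q_p[G]$ as left $\mathbb Q_p[G]$-modules.
\end{lemma}

\begin{proof}
Let $R_0$ be the preimage of $R$ in $F_0$, so that $F_0/R_0=G$. If $S$ is normal of $p$-power index in $R_0$, then the intersection of its finitely many $F_0$-conjugates is normal of $p$-power index in $F_0$. Hence $R$ is the pro-$p$ completion of $R_0$, which is free of finite rank, and $A=R_0^{\mathrm{ab}}\otimes\mathbb Z_p$. The covering of the wedge of two circles that belongs to $R_0$ is the Cayley graph with vertices $g\in G$ and edges $g\to gx$, $g\to gy$. The group $G$ acts on it by left translation, freely with one orbit of vertices and two orbits of edges. The translate by $g$ of the loop at $1$ with label $r\in R_0$ is homologous to the loop at $1$ with label $\tilde gr\tilde g^{-1}$, for any lift $\tilde g\in F_0$.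 So the cellular chain complex is an exact sequence of $G$-modules
\[
0\to R_0^{\mathrm{ab}}\to\mathbb Z[G]^2\to\mathbb Z[G]\to\mathbb Z\to0 .
\]
Since $\mathbb Q_p[G]$ is semisimple, $A_{\mathbb Q}\oplus\mathbb Q_p[G]\cong\mathbb Q_p[G]^2\oplus\mathbb Q_p$, and we may cancel $\mathbb Q_p[G]$.
\end{proof}

So, away from the trivial representation, $A_{\mathbb Q}$ is a copy of the group algebra, and normal subgroups become left ideals. The next lemma says how much of an algebra its left ideals determine.

\begin{lemma}\label{lem:ideals}
Let $W$ be a right vector space of finite dimension $d\ge2$ over a division ring $D$, let $B=\operatorname{End}_D(W)$, and let $\psi$ be a ring automorphism of $B$ with $B\psi(a)=Ba$ for all $a\in B$. Then $\psi=\mathrm{id}$.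
\end{lemma}

\begin{proof}
The common kernel of the elements of $Ba$ is $\ker a$, so $\ker\psi(a)=\ker a$ for all $a$. If $e$ is an idempotent, so is $\psi(e)$, and
\[
\ker\psi(e)=\ker e,\qquad\operatorname{im}\psi(e)=\ker\psi(1-e)=\ker(1-e)=\operatorname{im}e .
\]
An idempotent is determined by its kernel and image, so $\psi(e)=e$. In $B\cong M_d(D)$ the elements $e_{kk}$ and $e_{kk}+ue_{kl}$ ($k\neq l$, $u\in D$) are idempotents. The ring that they generate contains all $ue_{kl}$ and all $ue_{kk}=ue_{kl}e_{lk}$, so it is $B$.
\end{proof}

For $d=1$ the lemma fails: every automorphism of a field preserves its two ideals. We therefore need a criterion that excludes division algebras. From now on a \emph{representation} of $F$ is a homomorphism with open kernel to $GL(V)$, with $V$ of finite dimension over $\overline{\mathbb Q}_p$, and $V^\theta$ is its composite with $\theta$.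

\begin{proposition}\label{prop:eigen}
Let $V$ be an irreducible representation of $F$ on which some $g\in F$ acts nontrivially and with eigenvalue $1$. Then $V^\theta\cong V$.
\end{proposition}

\begin{proof}
Let $R$ be the kernel of $V$, and $G$, $A$ as above. Since $\theta(R)=R$, $\theta$ induces an algebra automorphism $\theta$ of $\mathbb Q_p[G]$ and a linear automorphism $T$ of $A_{\mathbb Q}$, with $T(am)=\theta(a)T(m)$. If $S\subseteq A_{\mathbb Q}$ is a submodule, the preimage of $S\cap A$ in $R$ is closed and normal in $F$. So $T(S\cap A)=S\cap A$, and $T(S)=S$ because $S\cap A$ spans $S$.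

The algebra $\mathbb Q_p[G]$ is the product of simple algebras $\varepsilon\mathbb Q_p[G]$, where $\varepsilon$ runs over the primitive central idempotents, and exactly one $\varepsilon$ acts on $V$ as the identity. Fix it and let $B=\varepsilon\mathbb Q_p[G]$. Since $V$ is not trivial, $\varepsilon$ kills the trivial module, and $\varepsilon A_{\mathbb Q}\cong B$ by Lemma~\ref{lem:relation}. We have $\varepsilon A_{\mathbb Q}=T(\varepsilon A_{\mathbb Q})=\theta(\varepsilon)A_{\mathbb Q}$. If the primitive central idempotent $\theta(\varepsilon)$ differed from $\varepsilon$, then $\varepsilon\theta(\varepsilon)=0$ and this nonzero module would be killed by $\varepsilon$, which is absurd. So $\theta(\varepsilon)=\varepsilon$ and $\theta(B)=B$.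

Identify $\varepsilon A_{\mathbb Q}$ with $B$ and let $b=T(1_B)$. Then $T(a)=\theta(a)b$ for $a\in B$, and $Bb=T(B)=B$ shows that $b$ is a unit. Put $\psi(a)=b^{-1}\theta(a)b$. Each left ideal $Ba$ is a submodule, so $Ba=T(Ba)=B\theta(a)b=B\psi(a)$. By Wedderburn's theorem $B=\operatorname{End}_D(W)$ for a division algebra $D$. The element $\varepsilon(g-1)\in B$ acts on $V$ by a nonzero operator that is not invertible, so $B$ is not a division algebra and $\dim_DW\ge2$. Lemma~\ref{lem:ideals} gives $\theta(a)=bab^{-1}$ on $B$. For $h\in G$, the element $\theta(h)$ acts on $V$ as $\varepsilon\theta(h)=\theta(\varepsilon h)=b(\varepsilon h)b^{-1}$, so the action of $b$ is an isomorphism $V\to V^\theta$.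
\end{proof}

\subsection{Conjugacy classes are preserved}\label{sec:classes}
An eigenvalue $1$ can be produced by twisting with a linear character, but linear characters are themselves outside the reach of Proposition~\ref{prop:eigen}. The freedom in the choice of the twist controls them.

\begin{proposition}\label{prop:classes}
For every $w\in F$, the element $\theta(w)$ is conjugate to $w$ in $F$.
\end{proposition}

\begin{proof}
The $\mathbb Z_p$-linear automorphism of $F^{\mathrm{ab}}=\mathbb Z_p\bar x\oplus\mathbb Z_p\bar y$ induced by $\theta$ preserves $\mathbb Z_p\bar x$, $\mathbb Z_p\bar y$ and $\mathbb Z_p(\bar x+\bar y)$, whose preimages are closed and normal. So it is multiplication by some $\chi\in\mathbb Z_p^\times$, and $\lambda^\theta=\lambda^\chi$ for every linear character $\lambda$, that is, every representation of dimension $1$. The values $\lambda(x)$, $\lambda(y)$ are arbitrary roots of unity of $p$-power order.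

Let $V$ be irreducible of dimension $m>1$. Such $V$ exist, because $F$ has the nonabelian quotient of unipotent upper triangular $3\times3$ matrices over $\mathbb F_p$. One of $x,y$ acts on $V$ as a non-scalar; by symmetry let it be $x$, and let $\omega$ be an eigenvalue. Let $\lambda_0(x)=\omega^{-1}$, $\lambda_0(y)=1$, and $V_0=V\otimes\lambda_0$. For every $\lambda$ with $\lambda(x)=1$, the element $x$ acts on $V_0\otimes\lambda$ as a non-scalar with eigenvalue $1$. Proposition~\ref{prop:eigen}, for $V_0\otimes\lambda$ and for $V_0$, gives
\[
V_0\otimes\lambda\cong(V_0\otimes\lambda)^\theta=V_0^\theta\otimes\lambda^\chi\cong V_0\otimes\lambda^\chi .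
\]
Taking determinants, $\lambda(y)^{(\chi-1)m}=1$. As $\lambda(y)$ may have order $p^k$ for any $k$, we get $\chi=1$. So linear characters are fixed by $\theta$, and $V^\theta=V_0^\theta\otimes\lambda_0^{-1}\cong V$.

Thus for every open normal $R$ all irreducible characters of $F/R$ take the same value at $w$ and $\theta(w)$, and the closed set $C_R=\{g\in F:w^gR=\theta(w)R\}$ is nonempty. Since $C_{R\cap R'}\subseteq C_R\cap C_{R'}$, compactness gives $g\in\bigcap_RC_R$, and $w^g=\theta(w)$.
\end{proof}

\subsection{The Magnus expansion}\label{sec:magnus}
Let $\mathbb Z_p\langle\langle X,Y\rangle\rangle$ be the ring of formal power series in noncommuting variables. The continuous homomorphism $F\to\mathbb Z_p\langle\langle X,Y\rangle\rangle^\times$ with $x\mapsto1+X$, $y\mapsto1+Y$ is injective \cite[I.1.5]{SerreGC}. We identify $w\in F$ with its series $w=\sum_{m\ge0}w_m$, where $w_m$ is homogeneous of degree $m$ and $w_0=1$. The retraction $F\to\overline{\langle x\rangle}$, $x\mapsto x$, $y\mapsto1$, corresponds to the substitution $Y=0$.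

\begin{lemma}\label{lem:central}
A homogeneous polynomial $\Phi$ of degree $m$ that commutes with $X$ lies in $\mathbb Z_pX^m$. An element of $F$ that commutes with $x$ lies in $\overline{\langle x\rangle}$.
\end{lemma}

\begin{proof}
Let $m\ge1$. Every word in $\Phi X=X\Phi$ begins with $X$, so every word in $\Phi$ does: $\Phi=X\Phi_1$. Canceling $X$ on the left of $XX\Phi_1=X\Phi_1X$ gives $X\Phi_1=\Phi_1X$, and induction applies. If $\gamma\in F$ commutes with $x$, each $\gamma_m$ commutes with $X$. So the series of $\gamma$ is unchanged by $Y=0$, and by injectivity $\gamma$ equals its image under the retraction.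
\end{proof}

\begin{proposition}\label{prop:f}
Let $\theta$ be an automorphism of $F$ such that $\theta(w)$ is conjugate to $w$ for all $w$, and $\theta(x)=x$, $\theta(y)=y^f$ with $f\in\overline{[F,F]}$. Then $f=1$.
\end{proposition}

The plan is to evaluate series at matrices $X_0,Y_0$ from which the coefficients can be read back. Let $Y_0$ be diagonal with entries $y_1,\dots,y_d$ and let $X_0$ shift $k$ to $k+1$. A word then describes a walk: each $X$ is a step, and each $Y$ contributes the factor $y_k$ of the current vertex. We shall prove that the entry $(1,l)$ of $Xf_n-f_nX$ vanishes for $l\ge3$, where $f_n$ is the leading term of $f-1$. For example, let $f=[x,y]$. From $xy=yx[x,y]$ we get $f_2=XY-YX$, so $Xf_2-f_2X=XXY-2XYX+YXX$, with entry $(1,3)$ equal to $y_3-2y_2+y_1$. This is nonzero for suitable $y_k$, so $f=[x,y]$ is excluded.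

\begin{proof}
Suppose $f\ne1$ and write $f=1+f_n+(\text{degree}>n)$ with $n\geq1$ and $f_n\neq0$. Let $f_n^{(r)}$ be the part of $f_n$ with exactly $r$ letters $X$. Both retractions of $F$ onto $\overline{\langle x\rangle}$ and $\overline{\langle y\rangle}$ have abelian image and kill $f$, so $f_n$ has no term $X^n$ or $Y^n$: $f_n^{(n)}=f_n^{(0)}=0$.

\emph{The representation.} Let $d=n+2$, let $y_1,\dots,y_d\in\mathbb Z_p$ be distinct, and let
\[
Y_0=\operatorname{diag}(y_1,\dots,y_d),\qquad X_0=e_{12}+e_{23}+\dots+e_{d-1,d}+e_{d1}.
\]
The last term closes the path to a cycle, so that $X_0,Y_0$ generate $M_d(\mathbb Q_p)$: each $e_{kk}$ is a polynomial in $Y_0$, and $e_{kl}=e_{kk}X_0^je_{ll}$ for $j\equiv l-k\pmod d$. Let $Z(X_0),Z(Y_0)$ be the centralizers in $M_d(\mathbb Q_p)$. Then $Z(Y_0)$ consists of the diagonal matrices, and $Z(X_0)\cap Z(Y_0)=\mathbb Q_p$. The group $1+sM_d(\mathbb Z_p[[s]])$ is the inverse limit of its reductions modulo $(p^a,s^b)$, which have $p$-power order, so it is pro-$p$. The substitution $X\mapsto sX_0$, $Y\mapsto sY_0$ defines a continuous homomorphism $\rho$ from $F$ to this group,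 with $\rho(w)=\sum_ms^mw_m(X_0,Y_0)$.

\emph{The intertwiner.} Let $\mathbf k=\mathbb Q_p((s))$. Extend $\rho$ and $\rho'=\rho\circ\theta$ to algebra homomorphisms $\mathbf k[F]\to M_d(\mathbf k)$ on the abstract group algebra. They have the same image, which contains $X_0$ and $Y_0$, so both are surjective. They have the same trace, since $\theta(w)$ is conjugate to $w$. The trace form on $M_d(\mathbf k)$ is nondegenerate, so $\ker\rho=\{a:\operatorname{tr}\rho(ab)=0\text{ for all }b\}=\ker\rho'$. Hence $\rho'$ is the composite of $\rho$ with a $\mathbf k$-automorphism of $M_d(\mathbf k)$, which is inner by the Skolem--Noether theorem: $\rho(\theta(w))=c\rho(w)c^{-1}$ with $c\in GL_d(\mathbf k)$. For $w=x$ this says that $c$ commutes with $X_0$. For $w=y$ it says $\rho(f)^{-1}\rho(y)\rho(f)=c\rho(y)c^{-1}$, so $e=\rho(f)c$ commutes with $Y_0$.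

\emph{The leading term.} Multiply $c$ by a power of $s$ so that $e=\sum_{m\ge0}e_ms^m$ with $e_0\ne0$. Then $c=\rho(f)^{-1}e=\sum_{m\ge0}c_ms^m$, with $e_m\in Z(Y_0)$ and $c_m\in Z(X_0)$, and
\[
e-c=(\rho(f)-1)c=s^nf_n(X_0,Y_0)\,c_0+O(s^{n+1}).
\]
Since $n\ge1$, $c_0=e_0$ is a nonzero scalar, and $f_n(X_0,Y_0)=c_0^{-1}(e_n-c_n)$. With $\Psi=Xf_n-f_nX$ we obtain $\Psi(X_0,Y_0)=c_0^{-1}(X_0e_n-e_nX_0)$. As $e_n$ is diagonal, the entry $(k,l)$ of $\Psi(X_0,Y_0)$ vanishes whenever that of $X_0$ does; in particular for $k=1$ and $3\le l\le d$.

\emph{Reading off coefficients.} Let $1\le r\le n$ and $l=r+2$. A word with $j$ letters $X$ contributes to the entry $(1,l)$ only if $j\equiv r+1\pmod d$. Since $0\le j\le n+1=d-1$, this means $j=r+1$; here the choice of $d$ is used. The word $Y^{i_0}XY^{i_1}\cdots XY^{i_{r+1}}$ contributes $y_1^{i_0}y_2^{i_1}\cdots y_{r+2}^{i_{r+1}}$. So, with $\kappa_{i_0,\dots,i_{r+1}}$ the coefficient of this word in $\Psi$,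
\[
\sum\kappa_{i_0,\dots,i_{r+1}}\,y_1^{i_0}y_2^{i_1}\cdots y_{r+2}^{i_{r+1}}=0
\]
for all distinct $y_k\in\mathbb Z_p$. The product of this polynomial with $\prod_{k<k'}(y_k-y_{k'})$ vanishes on $\mathbb Z_p^d$, so it is zero, and all $\kappa$ vanish. This means $Xf_n^{(r)}=f_n^{(r)}X$. By Lemma~\ref{lem:central}, $f_n^{(r)}\in\mathbb Z_pX^n$, so $f_n^{(r)}=0$ for $1\le r<n$. Hence $f_n=0$, a contradiction.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:inner}]
By Proposition~\ref{prop:classes} and Lemma~\ref{lem:normal} there is an inner automorphism $\iota$ such that $\iota\theta$ satisfies the hypotheses of Proposition~\ref{prop:f}. So $\iota\theta$ fixes $x$ and $y$, and $\theta=\iota^{-1}$.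
\end{proof}

\section{The field generated by all fields of moduli}\label{sec:fields}

Let $\Pi^{(p)}=\operatorname{Gal}(\Omega^{(p)}/\mathbb Q(t))$. The group $F$ is the maximal pro-$p$ quotient of $\hat F$, free pro-$p$ on the images $x,y$, and what was said in Section~\ref{sec:setup} about places, inertia groups and the generators $x,y,z$ passes to $\Omega^{(p)}$, $F$, $\Pi^{(p)}$. The $p$-group Belyi maps correspond to the open normal subgroups of $F$, and $\rho_p(\sigma)$ is the class of $c_{\tilde\sigma}$ for any lift $\tilde\sigma\in\Pi^{(p)}$.

\begin{proof}[Proof of Theorem~\ref{thm:fields}(a)]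
An element $\sigma\in G_{\mathbb Q}$ fixes all $K_\phi$ if and only if $c_{\tilde\sigma}(N)=N$ for all open normal $N\subseteq F$. By Theorem~\ref{thm:inner} this holds if and only if $c_{\tilde\sigma}$ is inner. So $\ker\rho_p=\bigcap_\phi G_{K_\phi}$; this group is closed, its fixed field is the compositum of the $K_\phi$, and it is the kernel of the action on isomorphism classes.
\end{proof}

To bound $\mathcal K_p$ from below we may now use any subfield of $\Omega^{(p)}$, Galois over $\overline{\mathbb Q}(t)$ or not. Towers provide them.

\begin{lemma}\label{lem:tower}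
Let $\overline{\mathbb Q}(t)\subseteq E\subseteq E'\subset\Omega$ be finite extensions with $E\subset\Omega^{(p)}$ and $E'/E$ Galois of $p$-power degree. Then $E'\subset\Omega^{(p)}$.
\end{lemma}

\begin{proof}
The Galois closure $E_1$ of $E$ over $\overline{\mathbb Q}(t)$ has $p$-power degree. For $\gamma\in\hat F$ we have $\gamma(E)\subseteq E_1$, so $\gamma(E')E_1/E_1$ is Galois of $p$-power degree. The compositum of these finitely many fields has $p$-power degree over $E_1$, is Galois over $\overline{\mathbb Q}(t)$, and contains $E'$.
\end{proof}

\subsection{Points above $0,1,\infty$}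
The proof of (b) uses the mechanism of Section~\ref{sec:four}, without an explicit last Kummer step: the group $F$ knows the places above $0,1,\infty$ through their inertia groups.

\begin{lemma}\label{lem:places}
If $\tau\in\Pi^{(p)}$ centralizes $F$, then $\tau$ fixes every place of $\Omega^{(p)}$ above $0,1,\infty$.
\end{lemma}

\begin{proof}
Let $P$ be such a place. Then $I_P=\overline{\langle x_1\rangle}$ with $x_1$ conjugate to $x$, $y$ or $z$. Each of $(x,y)$, $(y,x)$, $(z,x)$ is a basis of $F_0$, so $x_1$ belongs to a basis $(x_1,x_2)$ of $F$. The place $\tau P$ lies over the same rational point as $P$, so $\tau P=\gamma P$ with $\gamma\in F$, and $\gamma I_P\gamma^{-1}=I_{\tau P}=\tau I_P\tau^{-1}=I_P$. Thus $\gamma x_1\gamma^{-1}=x_1^m$ with $m\in\mathbb Z_p$, and $m=1$ because the image of $x_1$ is a basis vector of $F^{\mathrm{ab}}\cong\mathbb Z_p^2$. By Lemma~\ref{lem:central} for the basis $(x_1,x_2)$, we have $\gamma\in I_P$, and $\tau P=P$.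
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:fields}(b)]
Let $q=p^2$, $E=\overline{\mathbb Q}(w)$, $s=1+w^q$, $t=s^p$. The cyclic extension $\overline{\mathbb Q}(s)/\overline{\mathbb Q}(t)$ is branched at $t=0,\infty$, and the cyclic extension $E/\overline{\mathbb Q}(s)$ at $s=1,\infty$. So $E\subset\Omega$, and $E\subset\Omega^{(p)}$ by Lemma~\ref{lem:tower}. Let $\zeta$ be a primitive $p$-th root of unity, $a^q=\zeta-1$ and $b^q=-1$. At the places $w=0,\infty,b,a$ of $E$ we have $s=1,\infty,0,\zeta$ and $t=1,\infty,0,1$. (For $p=2$ this is the $w$-line of Section~\ref{sec:four}, with $a=\alpha$ and $b=\beta$.)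

Suppose $\mathcal K_p\subseteq\mathbb Q^{\mathrm{ab}}$, and let $\sigma\in G_{\mathbb Q^{\mathrm{ab}}}\subseteq\ker\rho_p$. Let $\tilde\sigma\in\Pi^{(p)}$ extend the automorphism of $E$ that fixes $w$ and acts by $\sigma$ on constants; it maps the place $w=w_0$ to the place $w=\sigma(w_0)$. There is $g\in F$ such that $c_{\tilde\sigma}$ is conjugation $\gamma\mapsto g\gamma g^{-1}$, so $\tau=g^{-1}\tilde\sigma$ centralizes $F$. The difficulty is that we know $\tilde\sigma$ on $E$ but Lemma~\ref{lem:places} is about $\tau$; three cyclotomic points show that the two agree on $E$. If $H=\operatorname{Gal}(\Omega^{(p)}/E)$, then $\tau(E)$ is the fixed field of $\tau H\tau^{-1}=H$, so $\tau(E)=E$, and $g=\tilde\sigma\tau^{-1}$ restricts to a $\overline{\mathbb Q}$-automorphism of $\overline{\mathbb Q}(w)$, that is, to a M\"obius transformation. By Lemma~\ref{lem:places}, $\tau$ fixes all places of $E$ above $0,1,\infty$. The element $\tilde\sigma$ fixes $w=0,\infty,b$, because $b$ is a root of unity. So $g|_E$ fixes three points and is the identity. Hence $\tilde\sigma|_E=\tau|_E$ fixes the place $w=a$, and $\sigma(a)=a$.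

Since $\sigma$ was arbitrary, $a\in\mathbb Q^{\mathrm{ab}}$. For $1\le k\le p-1$ choose $\sigma_k\in G_{\mathbb Q}$ with $\sigma_k(\zeta)=\zeta^k$. Then $\prod_k\sigma_k(a)$ lies in $\mathbb Q^{\mathrm{ab}}$, and its $q$-th power is $\prod_{k=1}^{p-1}(\zeta^k-1)=(-1)^{p-1}p$. As $q\ge4$, this contradicts Lemma~\ref{lem:radical}. So $\mathcal K_p\not\subseteq\mathbb Q^{\mathrm{ab}}$. By (a) some $K_\phi$ is not contained in $\mathbb Q^{\mathrm{ab}}$, and Lemma~\ref{lem:moduli} gives the second statement.
\end{proof}

\subsection{An elliptic curve in the $2$-tower}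
For (c) we need a large quotient of $\operatorname{Gal}(\mathcal K_2/\mathbb Q)$ that can be computed. If the function field of an elliptic curve $\mathcal E$ over $\mathbb Q$ lies in $\Omega^{(2)}$, so do those of its unramified $2$-power coverings. Then the Tate module $T_2\mathcal E=\varprojlim\mathcal E[2^k]\cong\mathbb Z_2^2$ is a quotient of an open subgroup of $F$, and $\ker\rho_2$ can act on it only through a finite group. A double cover of a line branched at fourth roots of unity and $\infty$ has this property.

\begin{proof}[Proof of Theorem~\ref{thm:fields}(c)]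
Let $\mathcal E\colon\eta^2=(\xi+1)(\xi^2+1)=\xi^3+\xi^2+\xi+1$.

\emph{The image of Galois is open.} With $a_1=a_3=0$ and $a_2=a_4=a_6=1$, the standard quantities are $b_2=4a_2=4$, $b_4=2a_4=2$, $b_6=4a_6=4$, $b_8=4a_2a_6-a_4^2=3$, and
\begin{gather*}
c_4=b_2^2-24b_4=-32,\\
\Delta=-b_2^2b_8-8b_4^3-27b_6^2+9b_2b_4b_6=-48-64-432+288=-256,
\end{gather*}
so $j=c_4^3/\Delta=128$. The rational $j$-invariants of curves with complex multiplication are the thirteen numbers $0$, $1728$, $-3375$, $8000$, $-32768$, $54000$, $287496$, $-12288000$, $16581375$, $-884736$, $-884736000$, $-147197952000$, $-262537412640768000$. So $\mathcal E$ has no complex multiplication, and by Serre's theorem \cite[Ch.~IV]{SerreAb} the image $I$ of $\rho_{\mathcal E}\colon G_{\mathbb Q}\to GL(T_2\mathcal E)\cong GL_2(\mathbb Z_2)$ is open.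

\emph{The Tate module as a quotient.} Let $t=\xi^4$, a map $\mathcal E\to\mathbb P^1$ of degree $8$. The double cover $\xi\colon\mathcal E\to\mathbb P^1$ is branched at $-1,\pm i,\infty$, which lie over $t=1,\infty$, and $\xi\mapsto\xi^4$ is cyclic and branched over $0,\infty$. By Lemma~\ref{lem:tower}, $E=\overline{\mathbb Q}(\mathcal E)\subset\Omega^{(2)}$; let $H\subset F$ be the corresponding subgroup, of index $8$. Let $Q_0=(\xi,\eta)\in\mathcal E(E)$ be the generic point and choose $Q_k$ with $2Q_k=Q_{k-1}$. The extension $E(Q_k)/E$ is the function field extension of the covering $[2^k]\colon\mathcal E\to\mathcal E$, which is unramified and Galois with group the translations by $\mathcal E[2^k]$. By Lemma~\ref{lem:tower}, $E(Q_k)\subset\Omega^{(2)}$, and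
\[
\kappa\colon H\to T_2\mathcal E,\qquad\kappa(h)=(hQ_k-Q_k)_k,
\]
is a continuous surjective homomorphism.

Let $\sigma\in G_{\mathbb Q}$, and let $\tau\in\Pi^{(2)}$ extend the automorphism of $E$ that fixes $\xi,\eta$ and acts by $\sigma$ on constants. Then $\tau$ normalizes $H$, acts additively on $\mathcal E(\Omega^{(2)})$, and fixes $Q_0$. So $\tau^{-1}Q_k-Q_k\in\mathcal E[2^k]$ is fixed by $h\in H$, whence $h\tau^{-1}Q_k=\tau^{-1}Q_k+(hQ_k-Q_k)$. Applying $\tau$ gives
\begin{equation}\label{eq:equiv}
\kappa(\tau h\tau^{-1})=\rho_{\mathcal E}(\sigma)\,\kappa(h).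
\end{equation}

\emph{The group $J=\rho_{\mathcal E}(\ker\rho_2)$ is finite.} Let $\sigma\in\ker\rho_2$. Then $c_\tau$ is conjugation by some $g\in F$, and $g$ normalizes $H$. The order of $N_F(H)/H$ divides $[F:H]=8$, so $g^8\in H$. Thus $c_\tau^8$ acts on $H$ as an inner automorphism of $H$, which does not change $\kappa$, and \eqref{eq:equiv} gives $\rho_{\mathcal E}(\sigma)^8=1$. If $m\ge2$ and $U\in M_2(\mathbb Z_2)$ is nonzero modulo $2$, then $(1+2^mU)^2=1+2^{m+1}(U+2^{m-1}U^2)$ has the same form with $m+1$ in place of $m$. So no element $\ne1$ of $1+4M_2(\mathbb Z_2)$ has $8$th power $1$, and $J$ embeds in $GL_2(\mathbb Z/4)$.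

\emph{Conclusion.} The group $\operatorname{Gal}(\mathcal K_2/\mathbb Q)=G_{\mathbb Q}/\ker\rho_2$ maps onto $I/J$. If it had derived length $k$, then $I^{(k)}\subseteq J$ would be finite. Being open, $I$ contains
\[
u_1=\begin{pmatrix}1&2^m\\0&1\end{pmatrix},\qquad u_2=\begin{pmatrix}1&0\\2^m&1\end{pmatrix}
\]
for some $m\ge1$. These generate a free group of rank $2$ by Sanov's theorem: nonzero powers of $u_1$ map $\{|r_1|<|r_2|\}\subset\mathbb R^2$ into $\{|r_1|>|r_2|\}$, since $|r_1+2^mlr_2|\ge2|r_2|-|r_1|>|r_2|$ for $l\neq0$; by transposing the roles of the coordinates, nonzero powers of $u_2$ map the second set into the first; and the ping-pong lemma applies. A free group of rank $2$ maps onto the perfect group $A_5$, so all its derived subgroups are nontrivial, and they are infinite because the group is torsion-free. This contradiction shows that $\operatorname{Gal}(\mathcal K_2/\mathbb Q)$ is not solvable.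

Finally, $\mathcal K_2$ is Galois over $\mathbb Q$, so by (a) it is also the compositum of the fields $K_\phi^{\mathrm{gal}}$, and $\operatorname{Gal}(\mathcal K_2/\mathbb Q)$ embeds in $\prod_\phi\operatorname{Gal}(K_\phi^{\mathrm{gal}}/\mathbb Q)$. If all factors had derived length at most $k$, so would the product.
\end{proof}

\begin{remark}
Each group $\operatorname{Gal}(K_\phi^{\mathrm{gal}}/\mathbb Q)$ in (c) is a finite $2$-group, so (c) concerns the growth of finite derived lengths. Let $N_0$ be the intersection of the finitely many $N^\sigma$, let $\Gamma=F/N_0$, and let $\Phi$ be its Frattini subgroup, so that $\Gamma/\Phi$ is elementary abelian. Since $\chi(\sigma)$ is odd, Lemma~\ref{lem:branch} shows that every $c_{\tilde\sigma}$ acts trivially on $\Gamma/\Phi$. The automorphisms of $\Gamma$ with this property act freely on $\bar x\Phi\times\bar y\Phi$, because every pair in this set generates $\Gamma$; so their number divides $|\Phi|^2$. The kernel of $G_{\mathbb Q}\to\operatorname{Out}(\Gamma)$ is therefore a normal subgroup of $2$-power index, and it stabilizes every $N^\sigma$.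
\end{remark}

\begin{thebibliography}{9}

\bibitem{thesis}
\emph{2-Group Belyi Maps}, \texttt{https://github.com/michaelmusty/thesis}.

\bibitem{SerreAb}
Serre, \emph{Abelian $\ell$-adic representations}.

\bibitem{SerreGC}
Serre, \emph{Galois Cohomology}.

\bibitem{Volklein}
V\"olklein, \emph{Groups as Galois Groups}.

\end{thebibliography}
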